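\title{Left divisible left distributive groupoids satisfy the identities of left distributive left quasigroups}

\begin{abstract}
We prove that every identity that holds in all left distributive left quasigroups holds in all left divisible left distributive groupoids, so the two classes generate the same variety. An identity holds in either class exactly when two words computed from its sides are equal in a free group and the last variables agree; in particular the equational theory is decidable. The same argument covers left cancellative, left distributive, left idempotent groupoids. The method is to treat left translations as functions of an assignment of the variables: these functions form a monoid that is cancellative on both sides, even though individual translations are cancellable on one side only, and Ore's theorem embeds it in a group. We also prove the idempotent analogue and characterize the countable homomorphic images of left distributive left quasigroups.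
\end{abstract}

\section{The problem and the main theorem}\label{sec:intro}

A \emph{groupoid} is a nonempty set $A$ with a binary operation, written $ab$ or $a\cdot b$. For $a\in A$ the \emph{left translation} $L_a\colon A\to A$ is the map $z\mapsto az$; maps are composed from right to left. The groupoid is \emph{left distributive} (LD) if it satisfies
\[
x(yz)=(xy)(xz).
\]
This says that every $L_a$ is an endomorphism of $A$, and, read as an equation between functions of $z$, it says that
\begin{equation}\label{eq:LD}
L_aL_b=L_{ab}L_a\qquad(a,b\in A).
\end{equation}
The groupoid is \emph{left divisible} if every $L_a$ is surjective (each equation $az=b$ has a solution $z$), \emph{left cancellative} if every $L_a$ is injective, and a \emph{left quasigroup} if every $L_a$ is bijective. It is \emph{left idempotent} (LI) if $(xx)y=xy$, that is, $L_{aa}=L_a$ for all $a$, and \emph{idempotent} if $xx=x$; idempotence implies LI. A left divisible LD groupoid is LI: putting $b=a$ in \eqref{eq:LD} gives $L_aL_a=L_{aa}L_a$, and a surjective map can be cancelled on the right.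

\begin{example}\label{ex:basic}
\begin{itemize}
\item[(a)] \emph{Conjugation.} A group with the operation $x\cdot y=xyx^{-1}$ is an idempotent LD left quasigroup: its left translations are the inner automorphisms, which are bijective and preserve the operation. Idempotent LD left quasigroups are called \emph{quandles}.
\item[(b)] \emph{One translation.} For a map $\sigma\colon A\to A$ put $a\cdot b=\sigma(b)$. Both sides of the LD law equal $\sigma^2(z)$, and LI holds since all translations equal $\sigma$. The groupoid is left divisible if and only if $\sigma$ is surjective, and left cancellative if and only if $\sigma$ is injective.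
\item[(c)] \emph{Half-conjugacy.} Let $G$ be a group and $X$ a nonempty subset of $G$. On $G\times X$ put
\[
(a,x)\wedge(b,y)=(axa^{-1}b,\,y).
\]
Left translation by $(a,x)$ multiplies the first coordinate by $\alpha=axa^{-1}$, so it is bijective. For $p=(a,x)$, $q=(b,y)$, $r=(c,z)$ we have $p\wedge(q\wedge r)=(\alpha\,byb^{-1}c,z)$ and
\[
(p\wedge q)\wedge(p\wedge r)=(\alpha b,y)\wedge(\alpha c,z)=\bigl((\alpha b)y(\alpha b)^{-1}\alpha c,\,z\bigr)=(\alpha\,byb^{-1}c,\,z).
\]
So $G\times X$ is an LD left quasigroup, called a \emph{half-conjugacy groupoid}.
\end{itemize}
\end{example}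

Left divisibility and left cancellativity are not expressible by identities in the operation alone. Take $\mathbb Z$ with $a\cdot b=b-1$, an LD left quasigroup. Its subgroupoid of negative integers is not left divisible. The map $b\mapsto\max(b,0)$ is a homomorphism onto $\mathbb N=\{0,1,2,\dots\}$ with $a\cdot b=\max(b-1,0)$, which is left divisible but not left cancellative. One therefore asks which identities these properties force.

Recall that \emph{terms} over a set $X$ of variables are built from the variables by the rule that $st=s\cdot t$ is a term when $s$ and $t$ are. An \emph{assignment} $u\in A^X$, that is, a map $u\colon X\to A$, gives each term $t$ a value $t(u)\in A$, with $x(u)=u(x)$ and $(st)(u)=s(u)\,t(u)$. The identity $s=t$ \emph{holds} in $A$ if $s(u)=t(u)$ for all $u$. The \emph{variety generated} by a class $\mathcal K$ is the smallest class containing $\mathcal K$ and closed under homomorphic images, subgroupoids and direct products. By Birkhoff's theorem it consists of the groupoids satisfying every identity that holds throughout $\mathcal K$, so two classes generate the same variety if and only if they satisfy the same identities.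 Let
\begin{itemize}
\item $\mathrm{LDLD}$ be the variety generated by the left divisible LD groupoids,
\item $\mathrm{LDLQ}$ the variety generated by the LD left quasigroups,
\item $\mathrm{LCLDLI}$ the variety generated by the left cancellative, LD, LI groupoids.
\end{itemize}
It is a known result of Dehornoy and Kepka that $\mathrm{LCLDLI}=\mathrm{LDLQ}$, and that this variety is generated by the half-conjugacy groupoids. The inclusion $\mathrm{LDLQ}\subseteq\mathrm{LDLD}$ holds because left quasigroups are left divisible. The problem, which comes from \cite{source}, is whether it is an equality: \emph{does every identity satisfied by all LD left quasigroups hold in all left divisible LD groupoids?}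

Small cases suggest that it does. A surjective self-map of a finite set is bijective, so a finite left divisible groupoid is a left quasigroup. The infinite example $\mathbb N$ above is an image of a left quasigroup and so lies in $\mathrm{LDLQ}$. The reason for doubt is that an identity of left quasigroups may be derived by cancelling a left factor, and this step is not available when translations are only surjective.

To state the answer we attach elements of a free group to terms. Let $X$ be a nonempty set of variables and $F=F(X)$ the free group on $X$. For a term $t$ over $X$ define $e(t),h(t)\in F$ and $\ell(t)\in X$ by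
\[
\begin{array}{lll}
e(x)=x, & h(x)=1, & \ell(x)=x,\\[2pt]
e(st)=e(s)\,e(t)\,e(s)^{-1},\qquad & h(st)=e(s)\,h(t),\qquad & \ell(st)=\ell(t).
\end{array}
\]
Thus $\ell(t)$ is the last variable of $t$, and $e(t)$ is the value of $t$ in the conjugation groupoid of $F$ under $x\mapsto x$.

\begin{theorem}\label{thm:main}
For terms $s,t$ the following are equivalent:
\begin{itemize}
\item[(i)] $s=t$ holds in all left divisible LD groupoids;
\item[(ii)] $s=t$ holds in all LD left quasigroups;
\item[(iii)] $s=t$ holds in all left cancellative, LD, LI groupoids;
\item[(iv)] $\ell(s)=\ell(t)$, and $h(s)=h(t)$ in the free group.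
\end{itemize}
Consequently $\mathrm{LDLD}=\mathrm{LDLQ}=\mathrm{LCLDLI}$, and the equational theory of this variety is decidable.
\end{theorem}

The proof does not use the result of Dehornoy and Kepka, and it reproves it. Section~\ref{sec:terms} explains condition (iv), Section~\ref{sec:idea} shows the main idea on one identity, and Sections~\ref{sec:monoid} and~\ref{sec:cancel} contain the proof. Section~\ref{sec:free} describes the free groupoids of the variety and proves the idempotent analogue of the theorem. Section~\ref{sec:images} determines which countable groupoids are homomorphic images of LD left quasigroups.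

\section{Terms and the free group}\label{sec:terms}

Every term is either a variable or uniquely a product of two terms. Decomposing the right factor repeatedly, every term is written uniquely as
\begin{equation}\label{eq:spine}
t=a_1(a_2(\cdots(a_kx))),\qquad k\ge0,
\end{equation}
with terms $a_i$ and the variable $x=\ell(t)$. Its value at $u$ is $L_{a_1(u)}\cdots L_{a_k(u)}$ applied to $u(x)$.

\begin{lemma}\label{lem:terms}
Let $t$ be a term written as in \eqref{eq:spine}.
\begin{itemize}
\item[(a)] $h(t)=e(a_1)\cdots e(a_k)$.
\item[(b)] $e(t)=h(t)\,\ell(t)\,h(t)^{-1}$.
\item[(c)] In the half-conjugacy groupoid $F\times X$, under the assignment $x\mapsto(1,x)$, the term $t$ takes the value $(h(t),\ell(t))$.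
\end{itemize}
\end{lemma}

\begin{proof}
Part (a) is the rule $h(st)=e(s)h(t)$ applied $k$ times. Parts (b) and (c) hold for variables. If they hold for $s$ and $t$, then
\[
e(st)=e(s)h(t)\,\ell(t)\,h(t)^{-1}e(s)^{-1}=h(st)\,\ell(st)\,h(st)^{-1}
\]
and
\[
(h(s),\ell(s))\wedge(h(t),\ell(t))=(e(s)h(t),\ell(t))=(h(st),\ell(st)).\qedhere
\]
\end{proof}

The definitions are dictated by what happens in an LD left quasigroup $Q$. There \eqref{eq:LD} reads $L_{ab}=L_aL_bL_a^{-1}$ in the symmetric group of $Q$. Given $u\in Q^X$, let $\theta_u$ be the homomorphism from $F$ to this group with $x\mapsto L_{u(x)}$. By induction $\theta_u(e(t))=L_{t(u)}$, so by Lemma~\ref{lem:terms}(a) the value $t(u)$ is the permutation $\theta_u(h(t))$ applied to $u(\ell(t))$. So $e(t)$ records the translation by $t$, and $h(t)$ records what $t$ does to its last variable; this proves (iv)$\Rightarrow$(ii) directly. The task is to run the same argument when the translations do not lie in a group.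

For a single variable $x$ this is easy. Here $e(t)=x$ for all $t$, so $h(t)=x^k$ with $k$ as in \eqref{eq:spine}, and $F\times X$ is $\mathbb Z$ with $i\cdot j=j+1$. Let $A$ be left divisible and LD, and $a\in A$. If $L_b=L_c=L_a$, then $L_{bc}L_a=L_{bc}L_b=L_bL_c=L_aL_a$, so $L_{bc}=L_a$. Hence every term in $x$ evaluated at $a$ has translation $L_a$, and $t(a)=L_a^k(a)$ depends only on $k$. Only cancellation on the right was used.

\section{Cancelling a variable on the left}\label{sec:idea}

In a left divisible groupoid, $L_af=L_ag$ says only that the maps $f$ and $g$ agree modulo the kernel of $L_a$, and this kernel may be nontrivial. The situation changes when the equation is an identity, because the elements may then be chosen. Let $A$ be a left divisible LD groupoid satisfying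
\begin{equation}\label{eq:sample}
x((yx)z)=x(xz).
\end{equation}
We show that $A$ satisfies $(yx)z=xz$, as if the leftmost $x$ could be cancelled.

\emph{Distribute.} By LD, $x((yx)z)=((xy)(xx))(xz)$ and $x(xz)=(xx)(xz)$. Thus the left factor $x$ has been turned into the substitution $x\mapsto xx$, $y\mapsto xy$, $z\mapsto xz$ in the desired identity.

\emph{Divide.} Given $a,b,c\in A$, put $x=a$ and choose $y,z$ with $ay=b$ and $az=c$. Then \eqref{eq:sample} becomes $(b(aa))c=(aa)c$. The substitution has been undone for $y$ and $z$, but not for $x$: we have $aa$ where we want $a$.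

\emph{Repair the square.} We have $L_{aa}=L_a$, and by \eqref{eq:LD}
\[
L_{b(aa)}L_b=L_bL_{aa}=L_bL_a=L_{ba}L_b,
\]
so $L_{b(aa)}=L_{ba}$ because $L_b$ is surjective. Therefore $(ba)c=ac$.

The repair works because $aa$ occurs only inside subscripts of translations, and such a subscript matters only through the translations of its entries. The right setting for this argument is a monoid whose elements are products of translations viewed as functions of the assignment, so that an equation in the monoid is an identity of $A$.

\section{The operator monoid}\label{sec:monoid}

Fix the set $X$ of variables and an LD groupoid $A$. Functions from $A^X$ to the monoid of self-maps of $A$ form a monoid under pointwise composition, $(fg)(u)=f(u)g(u)$. For a term $t$ over $X$ let $\lambda_t$ be the function $\lambda_t(u)=L_{t(u)}$, and let $M=M_X(A)$, the \emph{operator monoid}, be the submonoid generated by all $\lambda_t$. By \eqref{eq:LD},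
\begin{equation}\label{eq:lam}
\lambda_s\lambda_t=\lambda_{st}\lambda_s .
\end{equation}
Applying \eqref{eq:lam} to the pair $st,\,s$ as well gives
\begin{equation}\label{eq:lam2}
\lambda_{(st)s}\lambda_{st}=\lambda_{st}\lambda_s=\lambda_s\lambda_t .
\end{equation}
A monoid is \emph{left cancellative} if $kf=kg$ implies $f=g$, \emph{right cancellative} if $fk=gk$ implies $f=g$, and \emph{cancellative} if it is both.

\begin{example}\label{ex:star}
Let $s=((xy)y)(xz)$ and $t=(xy)((yx)z)$. Then $\ell(s)=\ell(t)=z$ and
\[
h(s)=(xyx^{-1})\,y\,(xy^{-1}x^{-1})\,x=xyx^{-1}\,yxy^{-1}=h(t),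
\]
so (iv) holds. The identity $s=t$ follows from $\lambda_{(xy)y}\lambda_x=\lambda_{xy}\lambda_{yx}$. Three applications of \eqref{eq:lam} give
\[
\lambda_{(xy)y}\lambda_x\lambda_y=\lambda_{(xy)y}\lambda_{xy}\lambda_x=\lambda_{xy}\lambda_y\lambda_x=\lambda_{xy}\lambda_{yx}\lambda_y,
\]
so $s=t$ holds in $A$ as soon as $\lambda_y$ can be cancelled on the right in $M$.
\end{example}

The next proposition shows that cancellation in $M$ is all that is ever needed. It uses Ore's theorem \cite[\S1.10]{CP}: \emph{a cancellative monoid $M$ in which $Mf\cap Mg\neq\emptyset$ for all $f,g\in M$ admits an injective homomorphism into a group.}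

\begin{proposition}\label{prop:ore}
Let $A$ be an LD groupoid such that $M_X(A)$ is cancellative. Then $A$ satisfies every identity $s=t$ over $X$ with $\ell(s)=\ell(t)$ and $h(s)=h(t)$.
\end{proposition}

\begin{proof}
We first check Ore's condition. For a term $p$ and $g=\lambda_{t_1}\cdots\lambda_{t_r}\in M$, relation \eqref{eq:lam} moves $\lambda_p$ across the factors of $g$ one at a time:
\[
\lambda_p\,g=\lambda_{pt_1}\cdots\lambda_{pt_r}\,\lambda_p\in M\lambda_p .
\]
Now let $f=\lambda_{p_1}\cdots\lambda_{p_m}$. Moving $\lambda_{p_m}$, then $\lambda_{p_{m-1}}$, and so on, across the factor that stands in place of $g$, we get $fg=g'f$ with $g'\in M$. Hence $fg\in Mf\cap Mg$, and by Ore's theorem we may regard $M$ as a submonoid of a group $G$.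

In $G$, relation \eqref{eq:lam} reads $\lambda_{pq}=\lambda_p\lambda_q\lambda_p^{-1}$. Let $\theta\colon F\to G$ be the homomorphism with $\theta(x)=\lambda_x$ for $x\in X$. Then $\theta(e(p))=\lambda_p$ for every term $p$: this holds for variables, and if it holds for $p$ and $q$, then $\theta(e(pq))=\lambda_p\lambda_q\lambda_p^{-1}=\lambda_{pq}$.

Write $s=a_1(\cdots(a_kx))$ and $t=b_1(\cdots(b_mx))$ with the common last variable $x$. By Lemma~\ref{lem:terms}(a), $e(a_1)\cdots e(a_k)=e(b_1)\cdots e(b_m)$. Applying $\theta$ gives $\lambda_{a_1}\cdots\lambda_{a_k}=\lambda_{b_1}\cdots\lambda_{b_m}$ in $G$, hence in $M$. So for every $u\in A^X$ the maps $L_{a_1(u)}\cdots L_{a_k(u)}$ and $L_{b_1(u)}\cdots L_{b_m(u)}$ coincide, and their values at $u(x)$ are $s(u)$ and $t(u)$.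
\end{proof}

\section{Cancellation in the operator monoid}\label{sec:cancel}

If $A$ is left divisible, all values of elements of $M$ are surjective and right cancellation is pointwise; if $A$ is left cancellative, the values are injective and left cancellation is pointwise. The other side is obtained by moving the factor to be cancelled across the equation, at the price of a change of assignment. This is the step ``distribute'' of Section~\ref{sec:idea}. For $c\in X$ define
\[
T_c\colon A^X\to A^X,\qquad (T_cv)(x)=v(c)\,v(x).
\]

\begin{lemma}\label{lem:shift}
Let $A$ be an LD groupoid, $c\in X$ and $v\in A^X$. Then $t(T_cv)=v(c)\,t(v)$ for every term $t$, and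
\begin{equation}\label{eq:shift}
L_{v(c)}\,f(v)=f(T_cv)\,L_{v(c)}\qquad(f\in M).
\end{equation}
\end{lemma}

\begin{proof}
Put $a=v(c)$. The first claim holds because $T_cv=L_a\circ v$ and $L_a$ is an endomorphism. By \eqref{eq:LD}, $L_aL_{t(v)}=L_{a\,t(v)}L_a=L_{t(T_cv)}L_a$, which is \eqref{eq:shift} for $f=\lambda_t$. It holds for $f=1$, and if it holds for $f$ and $g$, then $L_af(v)g(v)=f(T_cv)L_ag(v)=f(T_cv)g(T_cv)L_a$.
\end{proof}

The next lemma is the step ``repair the square''.

\begin{lemma}\label{lem:kernel}
Let $A$ be a left divisible LD groupoid and let $u,u'\in A^X$ satisfy $L_{u(x)}=L_{u'(x)}$ for all $x\in X$. Then $f(u)=f(u')$ for all $f\in M$.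
\end{lemma}

\begin{proof}
It suffices to show $L_{t(u)}=L_{t(u')}$ for every term $t$. For variables this is the hypothesis. Let $t=pq$, and put $a=p(u)$, $a'=p(u')$, $b=q(u)$, $b'=q(u')$, with $L_a=L_{a'}$ and $L_b=L_{b'}$ by induction. Then
\[
L_{ab}L_a=L_aL_b=L_{a'}L_{b'}=L_{a'b'}L_{a'}=L_{a'b'}L_a,
\]
and surjectivity of $L_a$ gives $L_{ab}=L_{a'b'}$.
\end{proof}

\begin{lemma}\label{lem:div}
If $A$ is a left divisible LD groupoid, then $M_X(A)$ is cancellative.
\end{lemma}

\begin{proof}
\emph{Right cancellation.} If $fk=gk$, then $f(u)k(u)=g(u)k(u)$ for every $u$, and $k(u)$ is a composite of surjective maps, so $f(u)=g(u)$.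

\emph{Left cancellation of $\lambda_c$ for a variable $c$.} Let $\lambda_cf=\lambda_cg$. For every $v\in A^X$ we have $L_{v(c)}f(v)=L_{v(c)}g(v)$, so \eqref{eq:shift} gives $f(T_cv)L_{v(c)}=g(T_cv)L_{v(c)}$, and by surjectivity
\[
f(T_cv)=g(T_cv).
\]
It remains to reach an arbitrary $u\in A^X$. Put $a=u(c)$ and $v(c)=a$, and for $x\ne c$ use left divisibility to choose $v(x)$ with $a\,v(x)=u(x)$. Then $T_cv$ agrees with $u$ except at $c$, where its value is $aa$. Since $L_{aa}=L_a$, Lemma~\ref{lem:kernel} gives $f(u)=f(T_cv)=g(T_cv)=g(u)$.

\emph{Left cancellation of $\lambda_t$ for every term $t$.} The preceding argument needs $c$ to be a variable, since it prescribes the values of the other variables independently of $u(c)$. Compound terms are reduced to variables by \eqref{eq:lam2}, which exhibits $\lambda_p\lambda_q$ as a left multiple of $\lambda_{pq}$. If $\lambda_{pq}f=\lambda_{pq}g$, multiply on the left by $\lambda_{(pq)p}$ to get $\lambda_p\lambda_qf=\lambda_p\lambda_qg$; by induction cancel $\lambda_p$ and then $\lambda_q$. A product of left cancellable elements is left cancellable, so $M$ is left cancellative.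
\end{proof}

The left cancellative case is the mirror image, with \eqref{eq:shift} read from right to left.

\begin{lemma}\label{lem:canc}
If $A$ is a left cancellative, LD, LI groupoid, then $M_X(A)$ is cancellative.
\end{lemma}

\begin{proof}
If $kf=kg$, then $k(u)f(u)=k(u)g(u)$ with $k(u)$ injective, so $f(u)=g(u)$ for every $u$.

Let $f\lambda_c=g\lambda_c$ with $c\in X$. Take $v\in A^X$, put $a=v(c)$, and evaluate at $T_cv$, whose value at $c$ is $aa$. By LI, $\lambda_c(T_cv)=L_{aa}=L_a$, so $f(T_cv)L_a=g(T_cv)L_a$. By \eqref{eq:shift} this says $L_af(v)=L_ag(v)$, and injectivity of $L_a$ gives $f(v)=g(v)$.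

If $f\lambda_{pq}=g\lambda_{pq}$, multiply on the right by $\lambda_p$. By \eqref{eq:lam}, $f\lambda_p\lambda_q=g\lambda_p\lambda_q$; by induction cancel $\lambda_q$ and then $\lambda_p$. So every $\lambda_t$, and hence every element of $M$, is right cancellable.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
An LD left quasigroup is left divisible, hence LI, and it is left cancellative. So (i)$\Rightarrow$(ii) and (iii)$\Rightarrow$(ii). If (ii) holds, evaluate $s=t$ in the LD left quasigroup $F\times X$ at $x\mapsto(1,x)$; Lemma~\ref{lem:terms}(c) gives (iv). Proposition~\ref{prop:ore} gives (iv)$\Rightarrow$(i) with Lemma~\ref{lem:div} and (iv)$\Rightarrow$(iii) with Lemma~\ref{lem:canc}. The three classes satisfy the same identities, so by Birkhoff's theorem they generate the same variety. Finally, words representing $h(s)$ and $h(t)$ are computed from the recursive definition, and two words are equal in a free group if and only if their reduced forms coincide, so (iv) is decidable.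
\end{proof}

The half-conjugacy groupoids generate the same variety: they are LD left quasigroups, and an identity that holds in all of them holds in $F\times X$ and so satisfies (iv).

\begin{remark}\label{rem:LI}
The identity $(xx)y=xy$ satisfies (iv), so LI cannot be omitted from (iii) once there is a left cancellative LD groupoid that is not LI. Here is one. For injective maps $f,g\colon\mathbb N\to\mathbb N$ define $f*g$ by $(f*g)(f(n))=f(g(n))$ and $(f*g)(m)=m$ for $m\notin f(\mathbb N)$; this map is injective. If $f*g=f*g'$, then $fg=fg'$, so $g=g'$. For LD put $k=f*g$ and compare $f*(g*j)$ with $k*(f*j)$. Both send $f(g(n))=k(f(n))$ to $f(g(j(n)))$. Both fix $f(n)$ for $n\notin g(\mathbb N)$, a point outside $k(\mathbb N)$. Both fix $m\notin f(\mathbb N)$, the second because $m=k(m)$ is sent to $k((f*j)(m))=k(m)=m$. Finally, let $\sigma(n)=n+1$ and $k=\sigma*\sigma$. Then $k(0)=0$ and $k(1)=2$, so $(k*\sigma)(0)=k(\sigma(0))=2\neq0=(\sigma*\sigma)(0)$, and LI fails.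
\end{remark}

\section{Free groupoids and the idempotent case}\label{sec:free}

Let $E\subseteq F$ be the submonoid generated by the elements $e(t)$, $t$ a term over $X$. Note that $X\subseteq E$.

\begin{corollary}\label{cor:free}
The set $E\times X$ is the subgroupoid of $F\times X$ generated by the elements $(1,x)$, and it is the free groupoid over $X$ in $\mathrm{LDLD}$. For every left divisible LD groupoid $A$ and $u\in A^X$, the map
\[
\Psi_u\colon E\times X\to A,\qquad \Psi_u(h(t),\ell(t))=t(u),
\]
is a well-defined homomorphism. In particular, every left divisible LD groupoid is a homomorphic image of a subgroupoid of an LD left quasigroup.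
\end{corollary}

\begin{proof}
By Lemma~\ref{lem:terms}(c) the subgroupoid generated by the $(1,x)$ consists of the pairs $(h(t),\ell(t))$. By Lemma~\ref{lem:terms}(a) these lie in $E\times X$, and each pair $(e(a_1)\cdots e(a_k),x)$ comes from the term $a_1(\cdots(a_kx))$. As a subgroupoid of an LD left quasigroup, $E\times X$ belongs to $\mathrm{LDLD}$. Let $A$ be any member of $\mathrm{LDLD}$ and $u\in A^X$. If $(h(s),\ell(s))=(h(t),\ell(t))$, then $s=t$ holds in $A$ by Theorem~\ref{thm:main}, so $\Psi_u$ is well defined. It is a homomorphism because the product of the pairs of $s$ and $t$ is the pair of $st$, and $(st)(u)=s(u)t(u)$. It is the unique homomorphism with $(1,x)\mapsto u(x)$, which is freeness. For the last claim take $X$ in bijection with $A$ through $u$; then $\Psi_u$ is onto.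
\end{proof}

In a conjugation groupoid a term is seen only through $e(t)$. The following standard fact shows what is lost in passing from $(h(t),\ell(t))$ to $e(t)$.

\begin{lemma}\label{lem:conj}
Let $x,y\in X$ and $g,g'\in F$. Then $gxg^{-1}=g'yg'^{-1}$ if and only if $x=y$ and $g\in g'\langle x\rangle$.
\end{lemma}

\begin{proof}
Replacing $g$ by $g'^{-1}g$, we may assume $g'=1$. Write $g=wx^j$, where $j\in\mathbb Z$ and $w$ is a reduced word not ending in $x^{\pm1}$. Then $gxg^{-1}=wxw^{-1}$, and the word $wxw^{-1}$ is reduced. It equals the letter $y$ if and only if $w$ is empty and $x=y$.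
\end{proof}

So $e(t)$ determines $h(t)$ up to a power of the last variable on the right, and such a power is what idempotence removes.

\begin{theorem}\label{thm:idem}
For terms $s,t$ the following are equivalent:
\begin{itemize}
\item[(a)] $s=t$ holds in all idempotent left divisible LD groupoids;
\item[(b)] $s=t$ holds in all idempotent LD left quasigroups;
\item[(c)] $s=t$ holds in all groups with conjugation $x\cdot y=xyx^{-1}$;
\item[(d)] $s=t$ holds in all idempotent left cancellative LD groupoids;
\item[(e)] $e(s)=e(t)$ in the free group.
\end{itemize}
\end{theorem}

\begin{proof}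
The class in (b) is contained in those of (a) and (d) and contains that of (c), so (a)$\Rightarrow$(b), (d)$\Rightarrow$(b) and (b)$\Rightarrow$(c). Evaluating in $F$ under conjugation at $x\mapsto x$ gives (c)$\Rightarrow$(e).

Assume (e). By Lemmas~\ref{lem:terms}(b) and~\ref{lem:conj}, $s$ and $t$ have the same last variable $x$ and $h(s)=h(t)x^k$ with $k\in\mathbb Z$. Exchanging $s$ and $t$ if necessary, assume $k\ge0$. Write $t=b_1(\cdots(b_mx))$, let $q=x(x(\cdots(xx)))$ be the term with $k+1$ occurrences of $x$, and put $t'=b_1(\cdots(b_mq))$. Then $\ell(t')=x$ and $h(t')=e(b_1)\cdots e(b_m)x^k=h(s)$. By Theorem~\ref{thm:main}, $s=t'$ holds in the groupoids of (a), which fall under (i), and in those of (d), which are LI and fall under (iii). In an idempotent groupoid $q=x$ holds, by removing the innermost square $k$ times, so $t'=t$ holds. This proves (a) and (d).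
\end{proof}

\section{Homomorphic images of left quasigroups}\label{sec:images}

Corollary~\ref{cor:free} presents a left divisible LD groupoid $A$ as an image of $E\times X$, which is not left divisible: each $e(t)$ is a conjugate of a generator, so elements of $E$ have nonnegative exponent sum, while the solution of $(1,c)\wedge z=(1,y)$ in $F\times X$ is $z=(c^{-1},y)$. It is natural to ask when $A$ is an image of an LD left quasigroup itself. For a set $X$ let $Q(X)=\{gxg^{-1}:g\in F(X),\ x\in X\}$ with the operation of conjugation. It is closed under conjugation by every element of $F(X)$, so it is a quandle, the \emph{conjugation quandle} over $X$.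

\begin{theorem}\label{thm:images}
A countable groupoid $A$ is a homomorphic image of an LD left quasigroup if and only if $A$ is LD and left divisible and its squaring map $a\mapsto aa$ is surjective. Every countable idempotent left divisible LD groupoid $A$ is a homomorphic image of the conjugation quandle $Q(X)$, where $X$ is a set in bijection with $A$.
\end{theorem}

The plan is to extend $\Psi_u$ from $E\times X$ to $F\times X$ in steps. For $p,g,g'\in F$,
\begin{equation}\label{eq:mult}
(pg,x)\wedge(pg',y)=(pgxg^{-1}p^{-1}pg',y)=(p\,gxg^{-1}g',y),
\end{equation}
so $(g,x)\mapsto(pg,x)$ is an automorphism of $F\times X$. Hence $p^{-1}E\times X$ is a copy of the free groupoid, with generators $(p^{-1},x)$. Replacing $p$ by $cp$ with $c\in X$ enlarges the copy, since $cE\subseteq E$, and the old generators are expressed in the new ones by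
\[
(p^{-1}c^{-1},c)\wedge(p^{-1}c^{-1},x)=(p^{-1},x).
\]
If $u$ assigns values to the old generators and $v$ to the new ones, compatibility means $u=T_cv$. At $x=c$ this asks for a square root of $u(c)$. In Lemma~\ref{lem:div} the equation $u=T_cv$ had to be solved only up to equality of translations; now values matter, and this is where surjectivity of squaring enters. Countability provides a single chain of such steps that exhausts $F\times X$.

\begin{proof}
\emph{Necessity} (for any cardinality). Let $Q$ be an LD left quasigroup and $a\in Q$, and choose $b$ with $ab=a$. By \eqref{eq:LD}, $L_aL_b=L_{ab}L_a=L_aL_a$, so $L_b=L_a$ by injectivity of $L_a$, and $bb=ab=a$. Thus squaring is surjective on $Q$. The LD law, left divisibility and surjectivity of squaring pass to homomorphic images: lift the given elements, solve the equation in $Q$, and map the solution down.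

\emph{Sufficiency.} Let $A$ be countable, LD and left divisible with surjective squaring map. Let $u_0\colon X\to A$ be a bijection, $F=F(X)$, and let $(c_k)_{k\ge1}$ be a sequence in $X$ in which every element occurs infinitely often.

\emph{Step 1: a compatible sequence of homomorphisms.} Each $T_c$ is surjective on $A^X$: given $u$, choose $v(c)$ with $v(c)v(c)=u(c)$, and for $x\neq c$ choose $v(x)$ with $v(c)v(x)=u(x)$. Choose recursively $u_k\in A^X$ with $T_{c_k}u_k=u_{k-1}$, and put $\Psi_k=\Psi_{u_k}$ as in Corollary~\ref{cor:free}. Let $(g,x)\in E\times X$ be the pair of a term $t$. By Lemma~\ref{lem:shift}, $t(u_{k-1})=u_k(c_k)\,t(u_k)$, which is the value at $u_k$ of the term $c_k\cdot t$, and this term has pair $(c_kg,x)$. Hence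
\begin{equation}\label{eq:compat}
\Psi_{k-1}(g,x)=\Psi_k(c_kg,x)\qquad(g\in E,\ x\in X,\ k\ge1).
\end{equation}

\emph{Step 2: exhaustion.} Let $p_0=1$ and $p_k=c_kc_{k-1}\cdots c_1$. If $p_kg\in E$, then $p_{k+1}g=c_{k+1}p_kg\in E$, so $p_jg\in E$ for all $j\ge k$. Let $D$ be the set of $g\in F$ with $p_kg\in E$ for some $k$. We claim $D=F$. Since $1\in D$, it suffices to show that $D$ is closed under right multiplication by $x$ and by $x^{-1}$ for $x\in X$. Let $p_kg\in E$. Then $p_kgx\in E$. For the inverse, note that $xEx^{-1}\subseteq E$, because $x\,e(t)\,x^{-1}=e(x\cdot t)$ for every term $t$. Choose $j>k$ with $c_j=x$. Then $p_{j-1}g\in E$ and $p_jgx^{-1}=x(p_{j-1}g)x^{-1}\in E$, so $gx^{-1}\in D$.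

\emph{Step 3: the homomorphism.} Define $\psi\colon F\times X\to A$ by $\psi(g,x)=\Psi_k(p_kg,x)$ for any $k$ with $p_kg\in E$. By \eqref{eq:compat}, $\Psi_k(p_kg,x)=\Psi_{k+1}(p_{k+1}g,x)$, so the value does not depend on $k$. Given $(g,x)$ and $(g',y)$, choose $k$ with $p_kg,\,p_kg'\in E$. Equation \eqref{eq:mult} with $p=p_k$ is a product in the subgroupoid $E\times X$, so $p_k\,gxg^{-1}g'\in E$, and applying $\Psi_k$ gives
\[
\psi(g,x)\,\psi(g',y)=\psi(gxg^{-1}g',y)=\psi\bigl((g,x)\wedge(g',y)\bigr).
\]
The map $\psi$ is onto because $\psi(1,x)=\Psi_0(1,x)=u_0(x)$. So $A$ is a homomorphic image of the LD left quasigroup $F\times X$.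

\emph{The idempotent case.} If $A$ is idempotent, squaring is the identity map and the construction applies. Since $(g,x)\wedge(g,x)=(gx,x)$, idempotence of $A$ gives $\psi(gx,x)=\psi(g,x)$ for all $g\in F$; replacing $g$ by $gx^{-1}$ gives $\psi(gx^{-1},x)=\psi(g,x)$. Thus $\psi(g,x)$ depends only on $x$ and the coset $g\langle x\rangle$, and by Lemma~\ref{lem:conj} only on $\pi(g,x)=gxg^{-1}$. So $\psi=\bar\psi\pi$ for a surjective map $\bar\psi\colon Q(X)\to A$. The map $\pi\colon F\times X\to Q(X)$ is a surjective homomorphism: with $\alpha=gxg^{-1}$,
\[
\pi(\alpha g',y)=\alpha\,(g'yg'^{-1})\,\alpha^{-1}.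
\]
Since $\pi$ is a surjective homomorphism and $\bar\psi\pi$ is a homomorphism, $\bar\psi$ is a homomorphism.
\end{proof}

We do not decide whether squaring is surjective in every left divisible LD groupoid, nor whether Theorem~\ref{thm:images} extends to uncountable groupoids. Neither point affects Theorem~\ref{thm:main}.

\begin{thebibliography}{9}

\bibitem{CP}
Clifford and Preston, \emph{The Algebraic Theory of Semigroups}, I.

\bibitem{source}
\emph{On Equational Theory of Left Divisible Left Distributive Groupoids},\\
\texttt{http://kma.upol.cz/data/xinha/ULOZISTE/ActaMath/2012/51-2-6.pdf}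

\end{thebibliography}
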